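\title{Negative type and maximal mean distance characterize the round sphere}

\begin{abstract}
The mean distance of a compact Riemannian manifold is the average distance between two points chosen according to the normalized volume; its extent is the supremum of such averages over all probability measures. We prove that a compact connected Riemannian manifold without boundary whose mean distance equals its extent is isometric to a round sphere. More generally, this holds as soon as the distance function is of negative type. The proof blows up the negative-type inequality at a pair of points joined by two minimizing geodesics, shows that every geodesic from one of these points reaches the other, and concludes with the solved Blaschke conjecture for spheres. We also describe the maximizing measures and obtain a dichotomy for complete manifolds of negative type.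
\end{abstract}

\section{Mean distance, extent, and the results}\label{sec:intro}

Let $(X,d)$ be a compact metric space and $\mathcal P(X)$ the set of Borel probability measures on $X$. For finite signed Borel measures $\mu,\nu$ put
\[
I(\mu,\nu)=\int_X\int_X d(p,q)\,d\mu(p)\,d\nu(q),\qquad I(\mu)=I(\mu,\mu).
\]
For $\mu\in\mathcal P(X)$ the number $I(\mu)$ is the expected distance between two independent random points with distribution $\mu$. The \emph{extent}
\[
\operatorname{xt}(X)=\sup_{\mu\in\mathcal P(X)}I(\mu)
\]
measures how far mass can be spread in $X$. It is also the limit, as $q\to\infty$, of the largest average distance among $q$ points,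
\[
\operatorname{xt}_q(X)=\max_{(p_1,\dots,p_q)\in X^q}\ \frac12\binom q2^{-1}\sum_{i,j=1}^q d(p_i,p_j).
\]
Indeed $\operatorname{xt}(X)\le\operatorname{xt}_q(X)\le\frac q{q-1}\operatorname{xt}(X)$: for the first inequality integrate the average over $X^q$ against $\mu\otimes\dots\otimes\mu$, and for the second test $I$ on $\frac1q\sum_i\delta_{p_i}$.

Throughout, manifolds have no boundary and have dimension $n\ge1$, and $d$ is the Riemannian distance. A compact connected Riemannian manifold $M$ carries a distinguished probability measure, the normalized volume $\mu_0=\operatorname{vol}/\operatorname{vol}(M)$. The \emph{mean distance} of $M$ is $\operatorname{md}(M)=I(\mu_0)$, and $\operatorname{md}(M)\le\operatorname{xt}(M)$ by definition. When is the uniform distribution the best way of spreading mass, that is, when is $\operatorname{md}(M)=\operatorname{xt}(M)$?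

The first thing to try is a perturbation. If $\mu\in\mathcal P(X)$ and $h$ is a bounded Borel function with $\int h\,d\mu=0$, then $(1+\varepsilon h)\mu\in\mathcal P(X)$ for $|\varepsilon|\sup|h|\le1$, and
\begin{equation}\label{eq:perturb}
I\big((1+\varepsilon h)\mu\big)=I(\mu)+2\varepsilon I(\mu,h\mu)+\varepsilon^2I(h\mu).
\end{equation}
For $\mu=\mu_0$ the linear term is $2\varepsilon\int Uh\,d\mu_0$ with $U(x)=\int d(x,y)\,d\mu_0(y)$, and it vanishes for all $h$ exactly when the potential $U$ is constant. This first-order condition holds whenever the isometry group acts transitively, so it makes every homogeneous space a candidate. The candidates fail, however, in cases that can be computed by hand. On the real projective plane of curvature $1$, the distance between two lines is their angle, and polar coordinates on a hemisphere give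
\[
\operatorname{md}(\mathbb{RP}^2)=\int_0^{\pi/2}\theta\sin\theta\,d\theta=1,
\]
while the uniform measure on three mutually orthogonal lines has $I=\frac69\cdot\frac\pi2=\frac\pi3>1$. Rectangular flat tori are excluded in Section~\ref{sec:six}. On the other hand, every round sphere satisfies $\operatorname{md}=\operatorname{xt}$; we recall the proof in Section~\ref{sec:neg}. Here the \emph{round sphere} $\mathbb S^n_\kappa$, $\kappa>0$, is the simply connected space form of constant curvature $\kappa$ for $n\ge2$ and the circle of length $2\pi/\sqrt\kappa$ for $n=1$. The conjecture posed in \cite{problem} is that there are no other examples. We prove it.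

\begin{theorem}\label{thm:conj}
Let $M$ be a compact connected Riemannian manifold without boundary, of dimension $n\ge1$, with $\operatorname{md}(M)=\operatorname{xt}(M)$. Then $M$ is isometric to $\mathbb S^n_\kappa$ for some $\kappa>0$.
\end{theorem}

What distinguishes the sphere is the quadratic term in \eqref{eq:perturb}. A metric space $(X,d)$ is of \emph{negative type} if
\begin{equation}\label{eq:neg}
\sum_{i,j}c_ic_j\,d(p_i,p_j)\le0\quad\text{for all finite families }p_i\in X,\ c_i\in\mathbb R\text{ with }\sum_ic_i=0 .
\end{equation}
This says that $I$ is concave on finitely supported probability measures, because $t\mapsto I((1-t)\mu+t\mu')$ is a quadratic polynomial with leading coefficient $I(\mu'-\mu)$. A Riemannian manifold is of negative type if $(M,d)$ is. Theorem~\ref{thm:conj} is contained in the following statement; a measure has \emph{full support} if it gives positive mass to every nonempty open set.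

\begin{theorem}\label{thm:equiv}
For a compact connected Riemannian manifold $M$ without boundary, of dimension $n\ge1$, the following are equivalent:
\begin{itemize}
\item[(i)] $\operatorname{md}(M)=\operatorname{xt}(M)$;
\item[(ii)] some $\mu\in\mathcal P(M)$ with full support satisfies $I(\mu)=\operatorname{xt}(M)$;
\item[(iii)] $(M,d)$ is of negative type;
\item[(iv)] $M$ is isometric to a round sphere $\mathbb S^n_\kappa$.
\end{itemize}
In this case $\operatorname{xt}(M)=\pi/(2\sqrt\kappa)=\frac12\operatorname{diam}M$, and the maximizers of $I$ on $\mathcal P(M)$ are exactly the measures invariant under the antipodal map.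
\end{theorem}

Without compactness a second possibility appears.

\begin{theorem}\label{thm:complete}
A complete connected Riemannian manifold of negative type, of dimension $n\ge1$, is either a round sphere, or every geodesic is minimizing on its whole length and every $\exp_p$ is a diffeomorphism $T_pM\to M$.
\end{theorem}

The heart of the paper is the implication (iii)$\Rightarrow$(iv). We place the points of \eqref{eq:neg} in two small clusters, around points $p$ and $q$, and let the clusters shrink. The limit is an inequality on $T_pM\times T_qM$ that involves only the end velocities of the minimizing geodesics from $p$ to $q$ (Section~\ref{sec:blowup}). It leaves two possibilities: there is exactly one such geodesic, or every geodesic from $p$ is one (Sections~\ref{sec:key} and~\ref{sec:all}). On a compact manifold the second possibility occurs at every point, so every cut locus is a single point, and the solved Blaschke conjecture for spheres, Theorem~\ref{thm:blaschke}, finishes the proof (Section~\ref{sec:compact}). That theorem is the only deep result that we quote; everything else is proved from textbook facts.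

\section{Negative type: maximizers, Euclidean space, the sphere}\label{sec:neg}

\begin{proposition}\label{prop:support}
Let $(X,d)$ be a compact metric space. If some $\mu\in\mathcal P(X)$ with full support satisfies $I(\mu)=\operatorname{xt}(X)$, then $X$ is of negative type.
\end{proposition}

\begin{proof}
Let $h$ be bounded Borel with $\int h\,d\mu=0$. By \eqref{eq:perturb} and maximality, $\pm2\varepsilon I(\mu,h\mu)+\varepsilon^2I(h\mu)\le0$ for small $\varepsilon>0$. Adding the two inequalities gives $I(h\mu)\le0$.

Let $p_i,c_i$ be as in \eqref{eq:neg}. We approximate $\sum_ic_i\delta_{p_i}$ by measures of the form $h\mu$. For $r>0$ let $B_i$ be the open ball of radius $r$ about $p_i$, and put $h_r=\sum_ic_i\mathbf 1_{B_i}/\mu(B_i)$. The denominators are positive because $\mu$ has full support, and $\int h_r\,d\mu=\sum_ic_i=0$. Now $I(h_r\mu)=\sum_{i,j}c_ic_jm_{ij}$, where $m_{ij}$ is an average of $d$ over $B_i\times B_j$, so that $|m_{ij}-d(p_i,p_j)|\le2r$. Letting $r\to0$ in $I(h_r\mu)\le0$ gives \eqref{eq:neg}.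
\end{proof}

Full support carries the whole content of the hypothesis: $I$ is continuous on the weakly compact set $\mathcal P(X)$, so some maximizer exists on every compact $X$.

\begin{example}\label{ex:euclid}
Euclidean space is of negative type. For $s_i\in\mathbb R$ let $a_i(\tau)=1$ if $s_i\le\tau$ and $a_i(\tau)=0$ otherwise. Then $|s_i-s_j|=\int_{\mathbb R}(a_i-a_j)^2\,d\tau=\int_{\mathbb R}(a_i+a_j-2a_ia_j)\,d\tau$, and $\sum_ic_i=0$ gives
\[
\sum_{i,j}c_ic_j|s_i-s_j|=-2\int_{\mathbb R}\Big(\sum_ic_ia_i(\tau)\Big)^2d\tau\le0 .
\]
In $\mathbb R^n$ the function $z\mapsto\int_{|\theta|=1}|\langle z,\theta\rangle|\,d\theta$ is rotation invariant and homogeneous of degree one, hence a positive multiple of $|z|$; apply the one-dimensional case to $s_i=\langle p_i,\theta\rangle$ and integrate over $\theta$. In particular the second alternative of Theorem~\ref{thm:complete} occurs, and (iii)$\Rightarrow$(iv) needs compactness.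
\end{example}

On the sphere the same device, writing $-d$ as a sum of squares up to a constant, settles everything at once.

\begin{proposition}\label{prop:sphere}
Let $M=\mathbb S^n_\kappa$ with $n\ge1$. Then $M$ is of negative type, $\operatorname{md}(M)=\operatorname{xt}(M)=\pi/(2\sqrt\kappa)=\frac12\operatorname{diam}M$, and $\mu\in\mathcal P(M)$ maximizes $I$ if and only if it is invariant under the antipodal map.
\end{proposition}

\begin{proof}
View $M$ as the unit sphere of $\mathbb R^{n+1}$ with $\sqrt\kappa\,d(x,y)=\arccos\langle x,y\rangle$; then $\operatorname{diam}M=\pi/\sqrt\kappa$. Write $\arcsin t=\sum_{k\ge0}c_kt^{2k+1}$, where $c_k=\binom{2k}k4^{-k}(2k+1)^{-1}>0$. Letting $t\uparrow1$ gives $\sum_kc_k=\pi/2$, so the series converges uniformly on $[-1,1]$ and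
\[
\sqrt\kappa\,d(x,y)=\frac\pi2-\sum_{k\ge0}c_k\langle x,y\rangle^{2k+1}
\]
may be integrated term by term. For a multi-index $J=(j_1,\dots,j_m)\in\{1,\dots,n+1\}^m$ let $x_J=x_{j_1}\cdots x_{j_m}$ and $|J|=m$. Since $\langle x,y\rangle^m=\sum_{|J|=m}x_Jy_J$, every finite signed measure $\nu$ satisfies
\begin{equation}\label{eq:sphere}
\sqrt\kappa\,I(\nu)=\frac\pi2\,\nu(M)^2-\sum_{k\ge0}c_k\sum_{|J|=2k+1}\Big(\int x_J\,d\nu(x)\Big)^2 .
\end{equation}
If $\nu(M)=0$ the right side is at most $0$, which gives negative type. If $\mu\in\mathcal P(M)$, then $I(\mu)\le\pi/(2\sqrt\kappa)$, with equality if and only if every monomial of odd degree has integral zero. As $P(x)-P(-x)$ is twice the odd part of a polynomial $P$, this means that $\int P(x)\,d\mu=\int P(-x)\,d\mu$ for all polynomials $P$. Polynomials are dense in $C(M)$ by the Stone--Weierstrass theorem, so the condition says that $\mu$ equals its antipodal image. The measure $\mu_0$ has this property.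
\end{proof}

\section{The idea: six points on a flat torus}\label{sec:six}

Start with the circle $\mathbb R/2\pi\mathbb Z$ and, for small $r>0$, give the points $0,\ r,\ \pi,\ \pi+r$ the weights $-1,\ 1,\ -1,\ 1$. The sum in \eqref{eq:neg} has three parts. The pair $\{0,r\}$ contributes $-2r$, and so does the pair $\{\pi,\pi+r\}$. The distances between the two pairs are $d(0,\pi)=d(r,\pi+r)=\pi$ and $d(r,\pi)=d(0,\pi+r)=\pi-r$, so the cross terms contribute
\[
2\big(\pi-(\pi-r)-(\pi-r)+\pi\big)=4r .
\]
This gain exists because $0$ and $\pi$ are joined by \emph{two} shortest arcs: $r$ is closer to $\pi$ along one of them, and $\pi+r$ is closer to $0$ along the other. On a line, the distances would be $\pi,\pi,\pi-r,\pi+r$ and the cross terms would cancel. On the circle the gain $4r$ is exactly balanced by the cost $2r+2r$, and \eqref{eq:neg} holds with equality.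

Now let $M=\mathbb R/2\pi\mathbb Z\times\mathbb R/L\mathbb Z$ be a rectangular flat torus with coordinates $(s,t)$, where $d^2$ is the sum of the squared distances in the two factors. There is a second direction, and we use it to lower the cost: split each of the points $(0,0)$ and $(r,0)$ into two halves and move one half to height $t=r$, as in Figure~\ref{fig:six}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (-0.7,0) -- (11.5,0);
\draw[gray,dashed] (0,0) rectangle (0.9,0.9);
\draw[gray,dashed] (10,0) rectangle (10.9,0.9);
\filldraw[fill=white] (0,0) circle (2.4pt) (0,0.9) circle (2.4pt) (5,0) circle (2.4pt) (10,0) circle (2.4pt) (10,0.9) circle (2.4pt);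
\fill (0.9,0) circle (2.4pt) (0.9,0.9) circle (2.4pt) (5.9,0) circle (2.4pt) (10.9,0) circle (2.4pt) (10.9,0.9) circle (2.4pt);
\node[below] at (0,-0.1) {$0$};
\node[below] at (0.9,-0.1) {$r$};
\node[below] at (5,-0.1) {$\pi$};
\node[below] at (5.9,-0.1) {$\pi+r$};
\node[below] at (10,-0.1) {$2\pi$};
\node[left] at (-0.05,0.45) {$-\tfrac12$};
\node[right] at (0.95,0.45) {$+\tfrac12$};
\node[above] at (5,0.1) {$-1$};
\node[above] at (5.9,0.1) {$+1$};
\draw[<->] (1.9,0.3) -- node[above] {$\pi-r$} (4.6,0.3);
\draw[<->] (6.4,0.3) -- node[above] {$\pi-r$} (9.6,0.3);
\end{tikzpicture}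
\caption{Six weighted points on a flat torus, unrolled along its circle of length $2\pi$; the square of side $r$ on the right is a second copy of the square on the left. The vertices of the square have weight $-\frac12$ (hollow) or $+\frac12$ (solid). Points of opposite sign in different clusters are at distance $\pi-r+O(r^2)$, points of equal sign at distance $\pi+O(r^2)$. The negative-type sum equals $(2-\sqrt2)r+O(r^2)>0$.}
\label{fig:six}
\end{figure}

The distances between the two clusters change only by $O(r^2)$, since $\sqrt{\rho^2+r^2}=\rho+O(r^2)$ for $\rho\in\{\pi,\pi-r\}$. So the gain is still $4r+O(r^2)$, and the pair near $(\pi,0)$ still costs $2r$. In the square, the two vertical sides join equal weights and the two horizontal sides and the two diagonals join opposite weights, so its contribution is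
\[
2\Big(2\cdot\tfrac14\,r-2\cdot\tfrac14\,r-2\cdot\tfrac14\sqrt2\,r\Big)=-\sqrt2\,r .
\]
The total is $(4-2-\sqrt2)\,r+O(r^2)>0$. The torus is not of negative type, and by Proposition~\ref{prop:support} its mean distance is smaller than its extent.

Two features made this work: two minimizing geodesics produce a first-order gain, and a direction along which both geodesics change length at the same first-order rate lets us spread the cluster at no loss. In general the gain may be small, so we shall spread over $N$ heights and drive the cost to zero; and such a direction need not exist, so we shall create one by a second blow-up.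

\section{The distance near a pair of points}\label{sec:blowup}

From here on $M$ is a complete connected Riemannian manifold. Geodesics have unit speed, $U_pM$ is the unit sphere of $T_pM$, and $\gamma_u(t)=\exp_p(tu)$ for $u\in U_pM$. A geodesic is \emph{minimizing} on $[a,b]$ if $d(\gamma(a),\gamma(b))=b-a$. We use the following standard facts.
\begin{itemize}
\item[(G1)] (Hopf--Rinow.) Geodesics are defined on $\mathbb R$, and $\gamma_u'(t)$ depends smoothly on $(u,t)$. Any two points are joined by a minimizing geodesic, and closed bounded sets are compact.
\item[(G2)] A piecewise smooth unit-speed curve whose length equals the distance of its endpoints is a geodesic; in particular it has no corner.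
\item[(G3)] Every point has a neighborhood $W$ such that $d$ is smooth on $W\times W$ off the diagonal, distinct points $a,b\in W$ are joined by a unique minimizing geodesic, and the gradient of $d(\cdot,b)$ at $a$ is minus the initial velocity of that geodesic from $a$ to $b$.
\item[(G4)] For $x,x'\in T_pM$ we have $d(\exp_prx,\exp_prx')=r|x-x'|+o(r)$ as $r\downarrow0$. (In normal coordinates on a small ball $B(p,\rho)$, Riemannian and Euclidean lengths agree up to factors $1\pm\varepsilon$, and both the segment and the minimizing geodesic between points of $B(p,\rho/3)$ stay in $B(p,\rho)$.)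
\item[(G5)] If $t_0u$ is a critical point of $\exp_p$, with $u\in U_pM$ and $t_0>0$, then $\gamma_u$ is not minimizing on $[0,t]$ for any $t>t_0$.
\end{itemize}

Fix $p\ne q$ and let $d_0=d(p,q)$. A geodesic $\gamma_u$ from $p$ is minimizing from $p$ to $q$ exactly when $\gamma_u(d_0)=q$. We record both end velocities:
\[
A=\{u\in U_pM:\gamma_u(d_0)=q\},\qquad K=\{(u,\gamma_u'(d_0)):u\in A\}\subset U_pM\times U_qM .
\]
By (G1), $A$ and $K$ are nonempty and compact. A geodesic is determined by its velocity at either end, so $K$ is the graph of a bijection from $A$ onto its projection to $U_qM$. For any nonempty compact $L\subset U_pM\times U_qM$ and $x\in T_pM$, $y\in T_qM$ put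
\[
F_L(x,y)=\min_{(u,v)\in L}\big(\langle v,y\rangle-\langle u,x\rangle\big).
\]
The expression in the minimum is the rate at which a geodesic with end velocities $u,v$ changes length when its endpoints move with velocities $x,y$. The distance need not be differentiable at $(p,q)$, but it follows the geodesic that shortens fastest.

\begin{lemma}\label{lem:first}
For fixed $x\in T_pM$ and $y\in T_qM$,
\[
d(\exp_prx,\exp_qry)=d_0+rF_K(x,y)+o(r)\qquad(r\downarrow0).
\]
\end{lemma}

\begin{proof}
Put $\alpha(s)=\exp_psx$ and $\beta(s)=\exp_qsy$. Both bounds come from the triangle inequality through two points near the ends of a geodesic, where $d$ is smooth. Choose $\delta>0$ with $2\delta<d_0$ such that the closed $\delta$-balls about $p$ and $q$ lie in neighborhoods as in (G3), and let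
\[
\phi(s,b)=d(\alpha(s),b),\qquad\psi(s,b)=d(\beta(s),b).
\]
Let $(u,v)\in K$, $p'=\gamma_u(\delta)$ and $q'=\gamma_u(d_0-\delta)$. The minimizing geodesics from $p$ to $p'$ and from $q$ to $q'$ have initial velocities $u$ and $-v$. By (G3), $\phi$ is smooth near $(0,p')$, $\psi$ is smooth near $(0,q')$, and
\begin{equation}\label{eq:partials}
\partial_s\phi(0,p')=-\langle u,x\rangle,\qquad\partial_s\psi(0,q')=\langle v,y\rangle .
\end{equation}

\emph{Upper bound.} Take $(u,v)\in K$ realizing the minimum in $F_K(x,y)$. Since $\phi(0,p')=\psi(0,q')=\delta$,
\[
d(\alpha(r),\beta(r))\le\phi(r,p')+(d_0-2\delta)+\psi(r,q')=d_0+rF_K(x,y)+o(r).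
\]

\emph{Lower bound.} Here the relevant geodesic depends on $r$, and we pass to a limit. Suppose that there are $\varepsilon>0$ and $r_k\downarrow0$ with
\[
d_k:=d(\alpha(r_k),\beta(r_k))\le d_0+r_k\big(F_K(x,y)-\varepsilon\big).
\]
Let $\gamma_k\colon[0,d_k]\to M$ be a minimizing geodesic from $\alpha(r_k)$ to $\beta(r_k)$. The unit vectors $\gamma_k'(0)$ have base points converging to $p$, so along a subsequence they converge to some $u\in U_pM$. As $d_k\to d_0$, (G1) gives $\gamma_u(d_0)=\lim\gamma_k(d_k)=q$. Thus $u\in A$ and $(u,v)\in K$ for $v=\gamma_u'(d_0)$. The points $p_k'=\gamma_k(\delta)$ and $q_k'=\gamma_k(d_k-\delta)$ converge to the points $p',q'$ belonging to $(u,v)$, and $\phi(r_k,p_k')=\psi(r_k,q_k')=\delta$. For large $k$ the set $[0,r_k]\times\{p_k'\}$ lies in the neighborhood of $(0,p')$ where $\phi$ is smooth. The mean value theorem gives $s_k\in[0,r_k]$ with $\phi(0,p_k')=\delta-r_k\,\partial_s\phi(s_k,p_k')$, and $\partial_s\phi(s_k,p_k')\to-\langle u,x\rangle$ by continuity and \eqref{eq:partials}. The same argument applies to $\psi$ at $(0,q')$. Hence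
\[
d(p,p_k')=\delta+r_k\langle u,x\rangle+o(r_k),\qquad d(q,q_k')=\delta-r_k\langle v,y\rangle+o(r_k),
\]
and for large $k$, when $d_k>2\delta$,
\[
d_0\le d(p,p_k')+(d_k-2\delta)+d(q_k',q)=d_k-r_k\big(\langle v,y\rangle-\langle u,x\rangle\big)+o(r_k).
\]
So $d_k\ge d_0+r_kF_K(x,y)+o(r_k)$, which contradicts the choice of $r_k$.
\end{proof}

We can now take the limit of \eqref{eq:neg} for two shrinking clusters. For finitely supported signed measures $f=\sum_if_i\delta_{x_i}$ on $T_pM$ and $g=\sum_jg_j\delta_{y_j}$ on $T_qM$ write
\[
I_0(f)=\sum_{i,l}f_if_l|x_i-x_l|,\qquad I_0(g)=\sum_{j,l}g_jg_l|y_j-y_l|,\qquad S_L(f,g)=\sum_{i,j}f_ig_jF_L(x_i,y_j).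
\]
We say that $L$ satisfies the \emph{tangent inequality} if
\begin{equation}\label{eq:tangent}
I_0(f)+I_0(g)+2S_L(f,g)\le0\quad\text{whenever }\sum_if_i=\sum_jg_j=0 .
\end{equation}
By Example~\ref{ex:euclid} the terms $I_0(f)$ and $I_0(g)$ are at most $0$; they are the costs of Section~\ref{sec:six}, and $2S_L$ is the gain.

\begin{lemma}\label{lem:blow1}
If $M$ is of negative type, then $K$ satisfies the tangent inequality.
\end{lemma}

\begin{proof}
Apply \eqref{eq:neg} to the points $\exp_prx_i$ and $\exp_qry_j$ with weights $f_i$ and $g_j$. By (G4) and Lemma~\ref{lem:first},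
\[
rI_0(f)+rI_0(g)+2d_0\Big(\sum_if_i\Big)\Big(\sum_jg_j\Big)+2rS_K(f,g)+o(r)\le0 .
\]
The term with $d_0$ vanishes. Divide by $r$ and let $r\downarrow0$.
\end{proof}

\begin{example}\label{ex:three}
(a) If $L=\{(u,v)\}$, then $F_L(x,y)=\langle v,y\rangle-\langle u,x\rangle$ is a function of $y$ plus a function of $x$. Hence $S_L(f,g)=0$, and \eqref{eq:tangent} holds.

(b) For antipodal points $p$ and $q=-p$ of the unit sphere, identify $T_pM$ and $T_qM$ with $p^\perp$. From $\gamma_u(t)=p\cos t+u\sin t$ we get $K=\{(u,-u):|u|=1\}$ and $F_K(x,y)=-|x+y|$. The left side of \eqref{eq:tangent} is $I_0(f-\check g)\le0$, where $\check g=\sum_jg_j\delta_{-y_j}$.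

(c) For the torus of Section~\ref{sec:six} with $p=(0,0)$ and $q=(\pi,0)$ we have $K=\{(e_1,e_1),(-e_1,-e_1)\}$ and $F_K(x,y)=-|x_1-y_1|$, and \eqref{eq:tangent} fails.
\end{example}

We show next that nothing lies between (a) and (b): the set $A$ is one point or the whole unit sphere.

\section{Directions of no loss}\label{sec:key}

Suppose that $A$ lies in an affine hyperplane $\{\langle\cdot,a\rangle=c\}$. Translating $x$ by $a$ then changes $F_K(x,y)$ by the constant $-c$, which $S_K(\cdot,g)$ does not see because $g$ has total mass zero. This is the free direction of Section~\ref{sec:six}, and it rules out any gain at all.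

\begin{lemma}\label{lem:key}
Let $L\subset U_pM\times U_qM$ be nonempty, compact, and the graph of a bijection between its projections $A_L$ and $B_L$. Suppose that $L$ satisfies the tangent inequality and that there are $a\ne0$ in $T_pM$ and $c\in\mathbb R$ with $\langle u,a\rangle=c$ for all $u\in A_L$. Then $L$ is a single point.
\end{lemma}

\begin{proof}
Write $F=F_L$, and rescale $a$ and $c$ so that $|a|=1$. Fix $u_0\in A_L$ and $v_1\in B_L$. We show that $(u_0,v_1)\in L$. Then $L=A_L\times B_L$, and a product that is the graph of a bijection is a single point.

\emph{The gain.} Let $f=\delta_{u_0}-\delta_0$ and $g=\delta_{-v_1}-\delta_0$: we move $p$ toward $q$ along one geodesic and $q$ toward $p$ along a possibly different one. Since $F(u_0,0)=-\max_{u\in A_L}\langle u,u_0\rangle=-1$, $F(0,-v_1)=-\max_{v\in B_L}\langle v,v_1\rangle=-1$ and $F(0,0)=0$, we find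
\[
\sigma:=S_L(f,g)=F(u_0,-v_1)+2=\min_{(u,v)\in L}\big(2-\langle u,u_0\rangle-\langle v,v_1\rangle\big)=\frac12\min_{(u,v)\in L}\big(|u-u_0|^2+|v-v_1|^2\big).
\]
So it suffices to prove $\sigma\le0$. Applying \eqref{eq:tangent} to $f$ and $\lambda g$ with $\lambda>0$ gives only $-2-2\lambda^2+2\lambda\sigma\le0$, at best $\sigma\le2$. The obstacle is the cost $I_0(f)=-2$.

\emph{Removing the cost.} For $N\ge1$ let
\[
f_N=\frac1N\sum_{j=0}^{N-1}\big(\delta_{u_0+ja}-\delta_{ja}\big).
\]
By hypothesis $F(x+ja,y)=F(x,y)-jc$, and the constants cancel against the total mass of $g$, so $S_L(f_N,g)=\sigma$. Grouping the four pairs of points at heights $j$ and $k$ gives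
\[
I_0(f_N)=\frac1{N^2}\sum_{j,k=0}^{N-1}\varphi(j-k),\qquad\varphi(m)=2|m|-|ma+u_0|-|ma-u_0| .
\]
By the Cauchy--Schwarz inequality and the parallelogram law,
\[
|ma+u_0|+|ma-u_0|\le\sqrt{2\big(|ma+u_0|^2+|ma-u_0|^2\big)}=2\sqrt{m^2+1},
\]
so that
\[
\varphi(m)\ge-2\big(\sqrt{m^2+1}-|m|\big)=\frac{-2}{\sqrt{m^2+1}+|m|}\ge\frac{-2}{|m|+1}.
\]
Each $m$ with $|m|<N$ occurs as $j-k$ at most $N$ times. Therefore
\[
I_0(f_N)\ge-\frac1N\sum_{|m|<N}\frac2{|m|+1}\ge-\frac4N\sum_{m=1}^N\frac1m\ge-\frac{4(1+\log N)}N .
\]

\emph{Conclusion.} Apply \eqref{eq:tangent} to $f_N$ and $\lambda g$ with $\lambda>0$. Since $I_0(\lambda g)=-2\lambda^2$, we get $2\lambda\sigma\le2\lambda^2+4(1+\log N)/N$. Letting $N\to\infty$ gives $\sigma\le\lambda$ for every $\lambda>0$, hence $\sigma\le0$.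
\end{proof}

The six points of Section~\ref{sec:six} are the case $a=e_2$, $u_0=e_1$, $v_1=-e_1$, $\sigma=2$, $N=2$, $\lambda=1$. The lemma also shows that $\mathbb{RP}^n$ is not of negative type for $n\ge2$: two orthogonal lines are joined by exactly two minimizing geodesics, with initial velocities $\pm u$, and any $a\ne0$ orthogonal to $u$ is a free direction. The hyperplane hypothesis cannot be dropped, by Example~\ref{ex:three}(b).

In general $A$ lies in no hyperplane. On the square torus $\mathbb R^2/(2\mathbb Z)^2$ with $p=(0,0)$ and $q=(1,1)$, the set $A$ consists of the four vectors $(\pm1,\pm1)/\sqrt2$. But if we first move $p$ slightly in the direction $e_1$, only the two geodesics with initial velocities $(1,\pm1)/\sqrt2$ remain shortest to first order, and these lie on a line orthogonal to $e_1$. The next lemma carries this out inside \eqref{eq:tangent}: it centers a small cluster at a vector $x_0\in T_pM$ and blows up once more.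

\begin{lemma}\label{lem:blow2}
Let $L\subset U_pM\times U_qM$ be nonempty and compact and satisfy the tangent inequality. Let $x_0\in T_pM$, $h=\max_{(u,v)\in L}\langle u,x_0\rangle$ and $L_1=\{(u,v)\in L:\langle u,x_0\rangle=h\}$. Then $L_1$ satisfies the tangent inequality.
\end{lemma}

\begin{proof}
The set $L_1$ is nonempty and compact. We claim that for fixed $x,y$
\begin{equation}\label{eq:second}
F_L(x_0+rx,ry)=-h+rF_{L_1}(x,y)+o(r)\qquad(r\downarrow0).
\end{equation}
Let $(u_r,v_r)\in L$ realize the minimum on the left and put $w_r=\langle v_r,y\rangle-\langle u_r,x\rangle$, so that $|w_r|\le|x|+|y|$. Using $\langle u_r,x_0\rangle\le h$ on one side and restricting the minimum to $L_1$ on the other, we get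
\[
-h+rw_r\le-\langle u_r,x_0\rangle+rw_r=F_L(x_0+rx,ry)\le-h+rF_{L_1}(x,y).
\]
The right inequality is the upper bound in \eqref{eq:second}. It also gives $\langle u_r,x_0\rangle\ge h-r(F_{L_1}(x,y)-w_r)$, so $\langle u_r,x_0\rangle\to h$, and every accumulation point of $(u_r,v_r)$ as $r\downarrow0$ lies in $L_1$. By compactness of $L$, $\liminf_{r\downarrow0}w_r\ge F_{L_1}(x,y)$, and the left inequality gives the lower bound in \eqref{eq:second}.

Now let $f,g$ have total mass zero and apply \eqref{eq:tangent} for $L$ to $\sum_if_i\delta_{x_0+rx_i}$ and $\sum_jg_j\delta_{ry_j}$. The cost terms are $rI_0(f)$ and $rI_0(g)$. By \eqref{eq:second} the gain term is $2rS_{L_1}(f,g)+o(r)$, because the constant $-h$ cancels. Divide by $r$ and let $r\downarrow0$.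
\end{proof}

\section{Two minimizing geodesics force all geodesics to meet}\label{sec:all}

Lemmas~\ref{lem:key} and~\ref{lem:blow2} together say that every nonzero linear functional has a unique maximum point on $A$. A subset of the sphere with a gap cannot have this property, since its convex hull has a flat face across the gap.

\begin{lemma}\label{lem:convex}
Let $A$ be a compact subset of the unit sphere of a Euclidean space $E$ of finite dimension $n\ge1$. Suppose that $A$ has at least two points and that for every $x_0\ne0$ the function $\langle\cdot,x_0\rangle$ attains its maximum over $A$ at only one point. Then $A$ is the whole unit sphere.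
\end{lemma}

\begin{proof}
If $A$ were contained in an affine hyperplane with normal $x_0$, every point of $A$ would maximize $\langle\cdot,x_0\rangle$. So $A$ lies in no hyperplane, and its convex hull $C$ has nonempty interior. The set $C$ is compact by Carath\'eodory's theorem and lies in the closed unit ball.

We claim that $\partial C\subset A$. Let $z\in\partial C$. By the supporting hyperplane theorem there is $x_0\ne0$ with $\langle z,x_0\rangle=\max_C\langle\cdot,x_0\rangle=\max_A\langle\cdot,x_0\rangle=:h$. Write $z=\sum_it_iu_i$ with $u_i\in A$, $t_i>0$, $\sum_it_i=1$. Since $\langle u_i,x_0\rangle\le h$ and the weighted average equals $h$, each $u_i$ is a maximum point. So all $u_i$ coincide, and $z\in A$.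

Let $c_0$ be an interior point of $C$; then $|c_0|<1$. Let $w$ be a unit vector and suppose that $w\notin C$. The largest $s$ with $(1-s)c_0+sw\in C$ satisfies $s<1$, and the corresponding point lies in $\partial C$ and has norm at most $(1-s)|c_0|+s<1$. This contradicts $\partial C\subset A$. Hence $w\in C$, and $w$ is not interior to $C$ because $C$ lies in the unit ball. So $w\in\partial C\subset A$.
\end{proof}

\begin{proposition}\label{prop:all}
Let $M$ be complete, connected and of negative type, and let $p\ne q$ be joined by at least two minimizing geodesics. Then every geodesic from $p$ is minimizing on $[0,d(p,q)]$ and reaches $q$ at time $d(p,q)$, and none is minimizing on a longer interval $[0,t]$. Moreover $q$ is the unique farthest point of $M$ from $p$, and $M$ is compact.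
\end{proposition}

\begin{proof}
Let $x_0\ne0$ in $T_pM$, $h=\max_A\langle\cdot,x_0\rangle$ and $K_1=\{(u,v)\in K:\langle u,x_0\rangle=h\}$. By Lemmas~\ref{lem:blow1} and~\ref{lem:blow2}, $K_1$ satisfies the tangent inequality. As a subset of $K$ it is the graph of a bijection between its projections, so Lemma~\ref{lem:key} with $a=x_0$ and $c=h$ shows that $K_1$ is a single point. Since $A$ has at least two points, Lemma~\ref{lem:convex} gives $A=U_pM$, which is the first assertion.

Suppose that $\gamma_u$ is minimizing on $[0,t]$ with $t>d_0$. Choose $u'\in A$ with $u'\ne u$, follow $\gamma_{u'}$ on $[0,d_0]$ and then $\gamma_u$ on $[d_0,t]$. This curve has length $t=d(p,\gamma_u(t))$ and a corner at $q$, since $\gamma_{u'}'(d_0)\ne\gamma_u'(d_0)$. This contradicts (G2).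

Finally, any $z\ne p$ equals $\gamma_u(t)$ with $t=d(p,z)$ for some $u\in U_pM$, by (G1). So $d(p,z)\le d_0$, and $d(p,z)=d_0$ forces $z=\gamma_u(d_0)=q$. Thus $M$ is bounded, hence compact by (G1).
\end{proof}

\section{The compact case}\label{sec:compact}

Recall that the \emph{cut time} of $u\in U_pM$ is $c(u)=\sup\{t>0:d(p,\gamma_u(t))=t\}$, the \emph{cut locus} $\operatorname{Cut}(p)$ is the set of points $\gamma_u(c(u))$ with $u\in U_pM$ and $c(u)<\infty$, and the \emph{injectivity radius} $\operatorname{inj}(M)$ is the infimum of $c$ over all unit tangent vectors. We quote the following theorem, the Blaschke conjecture for spheres.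

\begin{theorem}\label{thm:blaschke}
Let $M$ be a compact connected Riemannian manifold of dimension $n\ge2$ with $\operatorname{inj}(M)=\operatorname{diam}(M)=D$, such that the cut locus of every point is a single point. Then $M$ is isometric to the round sphere of curvature $\pi^2/D^2$.
\end{theorem}

For $n=2$ see Green \cite{green}. In general the theorem combines the Berger--Kazdan inequality $\operatorname{vol}(M)\ge(\operatorname{inj}(M)/\pi)^n\operatorname{vol}(\mathbb S^n_1)$, in which equality holds only for round spheres \cite[Appendices D and E]{besse}, with the equality $\operatorname{vol}(M)=(D/\pi)^n\operatorname{vol}(\mathbb S^n_1)$ for such $M$, for which see Weinstein \cite{weinstein} ($n$ even) and Yang \cite{yang} ($n$ odd).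

\begin{proposition}\label{prop:compact}
A compact connected Riemannian manifold $M$ of negative type, of dimension $n\ge1$, is isometric to a round sphere.
\end{proposition}

\begin{proof}
If $n=1$, then $M$ is a circle, which is round by definition. Let $n\ge2$. We verify the hypotheses of Theorem~\ref{thm:blaschke}.

\emph{Every point has an antipode.} Let $p\in M$. By compactness there is a farthest point $q$ from $p$, and $q\ne p$. If only one minimizing geodesic joined $p$ to $q$, say $K=\{(u,v)\}$, then $F_K(0,v)=1$, and Lemma~\ref{lem:first} would give $d(p,\exp_qrv)=d(p,q)+r+o(r)>d(p,q)$ for small $r>0$. So there are at least two, and Proposition~\ref{prop:all} applies. Write $p^*$ for the unique farthest point and $\ell(p)=d(p,p^*)$. Every geodesic from $p$ minimizes exactly up to time $\ell(p)$, when it reaches $p^*$.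

\emph{The function $\ell$ is constant.} Every point lies on a minimizing geodesic from $p$ to $p^*$:
\begin{equation}\label{eq:between}
d(p,z)+d(z,p^*)=\ell(p)\qquad\text{for all }p,z\in M .
\end{equation}
Indeed $z=\gamma_u(t)$ with $t=d(p,z)\le\ell(p)$ for some $u\in U_pM$, and $\gamma_u$ is minimizing on $[0,\ell(p)]$ and ends at $p^*$. For $p,x\in M$, group the four distances between $\{p,p^*\}$ and $\{x,x^*\}$ in two ways and use \eqref{eq:between}:
\begin{align*}
2\ell(p)&=\big(d(p,x)+d(x,p^*)\big)+\big(d(p,x^*)+d(x^*,p^*)\big)\\
&=\big(d(x,p)+d(p,x^*)\big)+\big(d(x,p^*)+d(p^*,x^*)\big)=2\ell(x).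
\end{align*}
Let $D$ be the common value.

\emph{Conclusion.} We have $\operatorname{diam}M=\max\ell=D$. Every unit vector has cut time $D$, so $\operatorname{inj}(M)=D$ and $\operatorname{Cut}(p)=\{p^*\}$ for every $p$. By Theorem~\ref{thm:blaschke}, $M$ is isometric to $\mathbb S^n_\kappa$ with $\kappa=\pi^2/D^2$.
\end{proof}

\begin{remark}
More of the geometry of the sphere is visible before Theorem~\ref{thm:blaschke} is applied. Since $d(p^*,p)=D=\ell(p^*)$, we have $p^{**}=p$. Every geodesic satisfies $\gamma(t+D)=\gamma(t)^*$, hence $\gamma(t+2D)=\gamma(t)$, for all $t$. It does not return to $\gamma(0)$ earlier: for $0<t\le D$ because it is minimizing on $[0,D]$, and for $D<t<2D$ because $\gamma(t)=\gamma(0)$ would give $\gamma(t-D)=\gamma(0)^*$, although $d(\gamma(0),\gamma(t-D))=t-D<D$. So all geodesics are smoothly closed with least period $2D$. Moreover, $\exp_p$ maps the closed $D$-ball of $T_pM$ onto $M$ and its boundary to $p^*$. It is injective on the open ball and avoids $p^*$ there, because $d(p,\exp_pw)=|w|$ for $|w|\le D$ and, by Proposition~\ref{prop:all}, only $p^*$ is joined to $p$ by two minimizing geodesics. Collapsing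 the boundary of the ball shows that $M$ is homeomorphic to $S^n$.
\end{remark}

\begin{remark}
The existence of antipodes uses that $M$ has no boundary, since we moved $q$ in the direction $v$. The segment $[0,1]$ is compact and of negative type, it is not a sphere, and $\operatorname{md}=\frac13<\frac12=I(\frac12\delta_0+\frac12\delta_1)$.
\end{remark}

\begin{proof}[Proof of Theorems~\ref{thm:conj} and~\ref{thm:equiv}]
The measure $\mu_0$ has full support, so (i) implies (ii). Proposition~\ref{prop:support} gives (ii)$\Rightarrow$(iii), Proposition~\ref{prop:compact} gives (iii)$\Rightarrow$(iv), and Proposition~\ref{prop:sphere} gives (iv)$\Rightarrow$(i) together with the value of the extent and the description of the maximizers. Theorem~\ref{thm:conj} is the implication (i)$\Rightarrow$(iv).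
\end{proof}

\section{Complete manifolds}\label{sec:complete}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
Let $M$ be complete, connected and of negative type. If some pair of distinct points is joined by two minimizing geodesics, then $M$ is compact by Proposition~\ref{prop:all} and a round sphere by Proposition~\ref{prop:compact}.

Assume now that every pair of distinct points is joined by exactly one minimizing geodesic. A geodesic might still stop minimizing at a conjugate point, and a topological argument excludes this. Fix $p$ and let
\[
\Omega=\{w\in T_pM:d(p,\exp_pw)=|w|\},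
\]
a closed set containing $0$. The continuous map $\exp_p\colon\Omega\to M$ is surjective by (G1) and injective by uniqueness of minimizing geodesics. It is proper, because the preimage of a compact set is closed and, by the equation defining $\Omega$, bounded. A proper continuous map into a manifold is closed, so $\exp_p|_\Omega$ is a homeomorphism. Its inverse is a continuous injection $M\to T_pM$ between manifolds of the same dimension, and invariance of domain shows that the image $\Omega$ is open. A nonempty, open and closed subset of the connected space $T_pM$ is everything, so $\Omega=T_pM$.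

Thus $\exp_p$ is a bijection $T_pM\to M$, and every $\gamma_u$ with $u\in U_pM$ is minimizing on $[0,t]$ for all $t>0$. By (G5), $\exp_p$ has no critical point other than possibly $0$, where its differential is the identity. So $\exp_p$ is a bijective local diffeomorphism, that is, a diffeomorphism. Finally, if $\gamma$ is any geodesic and $s<t$, taking $p=\gamma(s)$ gives $d(\gamma(s),\gamma(t))=t-s$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{besse}
A. Besse, \emph{Manifolds all of whose geodesics are closed}, Springer, 1978; Appendix D (Berger) and Appendix E (Kazdan).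

\bibitem{problem}
\emph{Does negative type characterize the round sphere?},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2007-135-11/\allowbreak S0002-9939-07-08951-4/\allowbreak S0002-9939-07-08951-4.pdf}

\bibitem{green}
L. Green, Ann. of Math. 78 (1963), 289--299.

\bibitem{weinstein}
A. Weinstein, J. Differential Geom. 9 (1974), 513--517.

\bibitem{yang}
C. T. Yang, J. Differential Geom. 15 (1980), 91--96.

\end{thebibliography}
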